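# AND decision trees and communication: a depth bound that does not depend on $n$

## 1. The number of variables should not matter: a guess and four tests

Let $f:\{0,1\}^n\to\{0,1\}$ be a total boolean function. Alice holds $x\in\{0,1\}^n$, Bob holds $y\in\{0,1\}^n$, and together they must compute
$$F(x,y)=f(x\wedge y),$$
where $\wedge$ is taken bit by bit. We call $F$ the AND-function of $f$. A deterministic protocol is a binary tree: each inner node belongs to one player, who sends one bit depending on his or her input and on the node, and each leaf carries an output. Its cost is its depth. We write $D^{cc}(f)$ for the least cost of a protocol for $F$. Recall that the set of input pairs that reach a given leaf is a rectangle $\mathcal A\times\mathcal B$, and $F$ is constant on it.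

An **AND decision tree** (ADT) for $f$ is a decision tree on the input $z$ in which every inner node queries $\bigwedge_{i\in S}z_i$ for some $S\subseteq[n]$ and branches on the answer; the leaves carry outputs. Its depth is the largest number of queries on a root-to-leaf path, and $D^{\wedge\text{-dt}}(f)$ is the least depth of an ADT computing $f$.

Throughout we identify $z\in\{0,1\}^n$ with a subset of $[n]$. Then $x\wedge y=x\cap y$, and the query $\bigwedge_{i\in S}z_i$ asks "is $S\subseteq z$?". Since $S\subseteq x\cap y$ iff $S\subseteq x$ and $S\subseteq y$, two players can answer such a query with one bit each, so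
$$D^{cc}(f)\le 2D^{\wedge\text{-dt}}(f). \tag{1}$$

We ask for a converse: if $F$ has a cheap protocol, does $f$ have a shallow ADT? The survey "Introduction to Complexity Theory Column 109" records (Theorem 3.12 there, from [KLMY21]) that $D^{cc}(f)=d$ implies $D^{\wedge\text{-dt}}(f)=O(d^3\log n)$. Its Conjecture 3.14 says that $D^{\wedge\text{-dt}}(f)\le\mathrm{poly}(d)$. That is, there is an absolute constant $C$ with $D^{\wedge\text{-dt}}(f)\le C(d+1)^C$ for all $n$ and $f$.

The first guess is that the conjecture is true, because $n$ is not an intrinsic quantity here. Replace a variable $z_i$ by the AND of $m$ fresh copies. Neither side changes. A protocol or tree for the old function serves the new one, since a player can AND his own copies, and a query to a set containing $i$ becomes a query to that set with all copies of $i$. Conversely, setting all copies equal gives back the old function. So $n$ can be made as large as we like while $D^{cc}$ and $D^{\wedge\text{-dt}}$ stay put. This proves nothing yet, so let us test the guess.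

**Test 1: at most two bits.** If $d=0$, then $f$ is constant. The value $d=1$ never occurs: $F$ is symmetric, so let Alice send the only bit; then $F(x,y)$ depends on $x$ only, so $F(x,y)=F(x,\emptyset)=f(\emptyset)$ and $f$ is constant, which costs $0$ bits.

Let $d=2$, and let Alice speak first; her bit splits the $x$'s into two classes. In a class where the second bit is Alice's, or is not sent, $F(x,y)$ depends on $x$ only, so again $F(x,y)=F(x,\emptyset)=f(\emptyset)$. In a class where Bob speaks, $F(x,y)=h(y)$ for all $x$ in the class; if that class contains $\emptyset$, then $h(y)=F(\emptyset,y)=f(\emptyset)$. So $F=f(\emptyset)$ on the class of $\emptyset$. As $f$ is not constant, Bob speaks in the other class $A\neq\emptyset$, and there $F(x,y)=h(y)$. Put $v=h([n])$. For $x\in A$ we have $f(x)=F(x,[n])=v$, and for $x\notin A$ we have $f(x)=F(x,[n])=f(\emptyset)$. So $v\ne f(\emptyset)$ and $A=f^{-1}(v)$.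

* If $x\in A$ and $y\supseteq x$, then $F(y,x)=f(x)=v\neq f(\emptyset)$, so $y\in A$.
* If $x,x'\in A$, then $f(x\cap x')=F(x,x')=h(x')=F(x',x')=f(x')=v$, so $x\cap x'\in A$.

Hence $A=\{z:S\subseteq z\}$, where $S$ is the intersection of all members of $A$, and $S\ne\emptyset$ as $\emptyset\notin A$. So $f$ is a single AND up to renaming the values, and one query suffices for every $n$.

**Test 2: OR.** Here $1-\prod_i(1-z_i)$ has $2^n-1$ monomials. Fact 1 below gives $D^{cc}\ge\log_2(2^n-1)$, while $n$ queries suffice. Both sides are of order $n$.

**Test 3: leading ones.** Let $f(z)$ be the parity of the largest $j$ with $\{1,\dots,j\}\subseteq z$. A tree finds this $j\in\{0,\dots,n\}$ by binary search with $\lceil\log_2(n+1)\rceil$ queries. A $\log n$ appears! But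
$$f(z)=\sum_{j=1}^n(-1)^{j-1}\,[\{1,\dots,j\}\subseteq z]$$
has $n$ monomials, and Fact 1 gives $D^{cc}(f)\ge\log_2n$. The communication pays the same logarithm.

**Test 4: addressing.** Take variables $x_1,\dots,x_t$ and $w_A$ for $A\subseteq[t]$, so $n=t+2^t$, and let $\mathrm{ADDR}_t$ output $w_{A}$ for $A=\{i:x_i=1\}$. Reading the $x_i$ and then one $w_A$ takes $t+1$ queries. The expansion
$$\mathrm{ADDR}_t=\sum_{A}w_A\prod_{i\in A}x_i\prod_{i\notin A}(1-x_i)=\sum_{A\subseteq A'\subseteq[t]}(-1)^{|A'\setminus A|}\,w_A\prod_{i\in A'}x_i$$
has exactly $3^t$ monomials, all distinct, so Fact 1 gives $D^{cc}\ge t\log_23$. Again the two sides agree up to a constant factor. For $t=1$ we write $\mathrm{SEL}(x,w_0,w_1)=w_0-xw_0+xw_1$; this will be our small running example.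

In Tests 2–4 what bounds $D^{cc}$ from below is the logarithm of the number of monomials. That is the number that should replace $n$, and the notes prove that the guess is right.

## 2. Monomials, monotone block sensitivity, and three theorems

It costs nothing to allow real values. Every $f:\{0,1\}^n\to\mathbb R$ has a unique Möbius expansion
$$f(z)=\sum_{S\subseteq z}c(S),\qquad c(S)=\sum_{R\subseteq S}(-1)^{|S\setminus R|}f(R). \tag{2}$$
Here $c(S)$ is the coefficient of the monomial $\prod_{i\in S}z_i$. Put $\mathrm{supp}=\{S:c(S)\neq0\}$, $r=|\mathrm{supp}|$ and $\ell=\max(1,\log_2r)$, with $\log_20=-\infty$. So $r\le2^\ell$ always. Two consequences of (2) will be used many times.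

* If $T\ne\emptyset$ and $f$ is constant on the subsets of $T$, then $c(T)=0$, because $\sum_{R\subseteq T}(-1)^{|T\setminus R|}=0$.
* For $Y\subseteq[n]$, the function $w\mapsto f(Y\cup w)$ on subsets $w$ of $[n]\setminus Y$ has Möbius coefficients
$$c_Y(T)=\sum_{S:\,S\setminus Y=T}c(S)\qquad(T\subseteq[n]\setminus Y), \tag{3}$$
because $S\subseteq Y\cup w$ iff $S\setminus Y\subseteq w$.

**Definition (monotone block sensitivity).** Let $b=\mathrm{MBS}(f)$ be the largest $s$ such that there are $g\subseteq[n]$ and pairwise disjoint nonempty $\gamma_1,\dots,\gamma_s\subseteq[n]\setminus g$ with $f(g\cup\gamma_j)\ne f(g)$ for all $j$.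

So we may only switch $0$'s to $1$'s, and we count how many disjoint ways of doing this change the value. We have $b\ge1$ iff $f$ is nonconstant: if $f$ is nonconstant, some $z$ has $f(z)\ne f(\emptyset)$, and $g=\emptyset$, $\gamma_1=z$ works. For OR, $g=\emptyset$ and $\gamma_j=\{j\}$ give $b=n$. For a single AND of all variables, $b=1$: if $f(g)=0$, the only set $\gamma$ that works is $[n]\setminus g$. For leading ones, $b=1$ as well: if $g$ has exactly $j<n$ leading ones, every $\gamma$ that changes the value contains $j+1$, and if $j=n$ there is no $\gamma$. For SEL, $g=\emptyset$ with $\{w_0\},\{x,w_1\}$ gives $b\ge2$. A third block would force $g=\emptyset$ and three singletons, but $\{x\}$ does not change the value at $\emptyset$. So $b=2$.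

Here are the results.

**Theorem A.** There is an absolute constant $C$ such that every nonconstant $f:\{0,1\}^n\to\mathbb R$ satisfies
$$D^{\wedge\text{-dt}}(f)\le C\,b^3\ell^3\log_2(2\ell).$$

**Theorem B (the conjecture).** If $D^{cc}(f)=d\ge1$, then $D^{\wedge\text{-dt}}(f)\le C\,d^6\log_2(2d)$, with $C$ absolute. (If $d=0$, $f$ is constant.) This holds for any finite range of $f$.

**Theorem C (log-rank).** If $f$ is boolean and $\ell=\max(1,\log_2\operatorname{rank}F)$, then
$$\log_3\operatorname{rank}F\le D^{\wedge\text{-dt}}(f)\le C\ell^9\log_2(2\ell),\qquad D^{cc}(f)\le2D^{\wedge\text{-dt}}(f)\le2C\ell^9\log_2(2\ell),$$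
with $C$ absolute. So $D^{cc}(f)$, $\log\operatorname{rank}F$ and $D^{\wedge\text{-dt}}(f)$ are polynomially related, independently of $n$.

In particular the log-rank conjecture holds for AND-functions with no $\log n$ factor. No claim is made that the exponents are optimal.

## 3. Rank counts monomials, and cheap protocols force small block sensitivity

The purpose of this section is to bound $\ell$ and $b$ by the quantities in Theorems B and C.

**Fact 1.** $\operatorname{rank}F=r$, and $r\le2^{D^{cc}(f)}$.

*Proof.* We have $F(x,y)=\sum_Sc(S)[S\subseteq x][S\subseteq y]$. In matrix form $F=M\,\mathrm{diag}(c)\,M^{\mathsf T}$ with $M_{x,S}=[S\subseteq x]$. Ordered by size of sets, $M$ is triangular with ones on the diagonal, hence invertible, and $\operatorname{rank}F$ is the number of nonzero $c(S)$. A protocol of cost $d$ has at most $2^d$ leaves. Each leaf contributes a constant times the indicator of a rectangle, of rank at most $1$, so $\operatorname{rank}F\le2^d$. $\square$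

**Fact 2.** $b\le D^{cc}(f)/\log_2(3/2)<2D^{cc}(f)$ for nonconstant $f$.

*Proof.* We plant a disjointness-type problem into $F$ and count rectangles. Let $g,\gamma_1,\dots,\gamma_s$ be as in the definition of $b$, with $s=b$, and $v=f(g)$. For $I,I'\subseteq[s]$ put $x_I=g\cup\bigcup_{j\in I}\gamma_j$ and $y_{I'}=g\cup\bigcup_{j\in I'}\gamma_j$. Because the $\gamma_j$ are disjoint from each other and from $g$,
$$x_I\cap y_{I'}=g\cup\bigcup_{j\in I\cap I'}\gamma_j .$$
So $F(x_I,y_{I'})=v$ when $I\cap I'=\emptyset$, and $F(x_I,y_{I'})\ne v$ when $|I\cap I'|=1$. Each element of $[s]$ can be in $I$ only, in $I'$ only, or in neither, so there are $3^s$ disjoint pairs $(I,I')$. The at most $2^d$ leaf rectangles of a protocol cover them by rectangles on which $F=v$. Seen in the index sets, such a rectangle $\mathcal A\times\mathcal B\subseteq2^{[s]}\times2^{[s]}$ contains no pair with $|I\cap I'|=1$; call such a rectangle UI-free.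

*Claim* (cf. Kaibel–Weltge 2015): a UI-free rectangle $\mathcal A\times\mathcal B\subseteq 2^{[s]}\times2^{[s]}$ contains at most $2^s$ disjoint pairs. We use induction on $s$. For $s=0$ there is only one pair. For $s\ge1$ put
$$\mathcal A^0=\{I\subseteq[s-1]:I\in\mathcal A\},\qquad\mathcal A^1=\{I\subseteq[s-1]:I\cup\{s\}\in\mathcal A\},$$
and define $\mathcal B^0,\mathcal B^1$ likewise. The rectangles
$$P_1=(\mathcal A^0\cup\mathcal A^1)\times\mathcal B^0,\qquad P_2=\mathcal A^0\times(\mathcal B^0\cup\mathcal B^1)$$
are UI-free. Indeed, if $(I,I')\in P_1$, then $I$ or $I\cup\{s\}$ is in $\mathcal A$, and $I'\in\mathcal B$ avoids $s$; so a pair of $\mathcal A\times\mathcal B$ has the same intersection $I\cap I'$. The case of $P_2$ is symmetric. By induction each of $P_1,P_2$ contains at most $2^{s-1}$ disjoint pairs.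

Now let $(I,I')$ be a disjoint pair in $[s-1]$. It extends to at most three disjoint pairs in $\mathcal A\times\mathcal B$: type $00$ (if $I\in\mathcal A^0,I'\in\mathcal B^0$), type $01$ (if $I\in\mathcal A^0,I'\in\mathcal B^1$), and type $10$ (if $I\in\mathcal A^1,I'\in\mathcal B^0$). If $01$ and $10$ both occur, then $I\cup\{s\}\in\mathcal A$ and $I'\cup\{s\}\in\mathcal B$ meet exactly in $\{s\}$, which is forbidden. So at most two types occur, and if two occur, one of them is $00$. If $00$ occurs, $(I,I')$ lies in both $P_1$ and $P_2$. If only $01$ occurs it lies in $P_2$, and if only $10$ occurs it lies in $P_1$. In every case the number of extensions is at most the number of $P_1,P_2$ that contain $(I,I')$. Summing over all $(I,I')$, the number of disjoint pairs is at most $2^{s-1}+2^{s-1}=2^s$, which proves the claim.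

Hence $3^s\le2^d2^s$, that is, $s\log_2(3/2)\le d$. Since $\log_2(3/2)>\frac12$ and $d\ge1$, also $s<2d$. $\square$

**Fact 3.** If $f$ is boolean, then $b\le16\ell^2$.

*Proof.* The plan is to pass to a function on $s$ bits that is sensitive at $\emptyset$ in every direction, to lower its degree by a random restriction, and to use that a polynomial of low degree bounded at the integers cannot jump. We may assume $b\ge1$. Let $g,\gamma_1,\dots,\gamma_s$ be as in the definition with $s=b$, and put $\varphi(I)=f(g\cup\bigcup_{j\in I}\gamma_j)$ for $I\subseteq[s]$. A monomial $[S\subseteq z]$ of $f$ becomes $0$ if $S\not\subseteq g\cup\bigcup_{j\in[s]}\gamma_j$, and otherwise becomes the monomial $[\{j:S\cap\gamma_j\ne\emptyset\}\subseteq I]$. So $\varphi$ has at most $r$ monomials. Also $\varphi(\{j\})\neq\varphi(\emptyset)$ for all $j$.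

Let $R\subseteq[s]$ be uniformly random, and set the variables outside $R$ to $0$. A monomial of degree $t$ survives with probability $2^{-t}$. So the expected number of surviving monomials of degree at least $\lfloor\log_2r\rfloor+2$ is at most $r\,2^{-\lfloor\log_2r\rfloor-2}<\frac12$. Since $\Pr[|R|\ge s/2]\ge\frac12$, some $R$ with $|R|\ge s/2$ has no such survivor. For this $R$, the restriction has degree at most $\lfloor\log_2r\rfloor+1\le2\ell$. Replacing $f$ by $1-f$ if necessary (after the choice of $R$, and this changes only the constant coefficient), we may take $\varphi(\emptyset)=0$, so $\varphi(\{j\})=1$ for all $j\in R$.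

Put $N=|R|$ and average over sets of equal size: let $p(i)$ be the mean of $\varphi(I)$ over $I\subseteq R$ with $|I|=i$. A monomial of degree $t$ averages to $\binom it/\binom Nt$, so $p$ is given by a real polynomial of degree $D\le2\ell$. It satisfies $p(0)=0$, $p(1)=1$, and $0\le p(i)\le1$ for integers $0\le i\le N$. By Ehlich–Zeller and Rivlin–Cheney (see Nisan–Szegedy 1994), $D\ge\sqrt{N/2}$. Let us recall why. Markov's inequality says that a polynomial of degree $D$ whose values on an interval of length $N$ lie in an interval of length $h$ has $|p'|\le D^2h/N$ there. Let $M=\max_{[0,N]}|p'|$; by the mean value theorem on $[0,1]$, $M\ge1$. Every point of $[0,N]$ is within $\frac12$ of an integer in $[0,N]$, so $p$ takes values in $[-\frac M2,1+\frac M2]$, and $h=1+M$ is allowed. Hence $M\le D^2(1+M)/N$, and $D^2\ge NM/(1+M)\ge N/2$.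

So $s\le2N\le4D^2\le16\ell^2$. $\square$

## 4. Theorems B and C from Theorem A

**Theorem B.** Let $D^{cc}(f)=d\ge1$. Then $f$ is nonconstant. If its range is a finite set, embed the range injectively in $\mathbb R$; this changes neither $D^{cc}$ nor $D^{\wedge\text{-dt}}$, and Facts 1 and 2 hold for real values. By Fact 1, $\log_2r\le d$, so $\ell\le d$; by Fact 2, $b<2d$. Theorem A gives $D^{\wedge\text{-dt}}(f)\le8C\,d^6\log_2(2d)$.

**Theorem C, upper bounds.** By Fact 1 the two meanings of $\ell$ agree. For constant $f$ we have $D^{\wedge\text{-dt}}(f)=0$. Otherwise $b\le16\ell^2$ by Fact 3, and Theorem A gives $D^{\wedge\text{-dt}}(f)\le16^3C\,\ell^9\log_2(2\ell)$. The bound on $D^{cc}$ follows from (1).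

**Theorem C, lower bound.** Take an ADT of depth $D$ for $f$. The indicator of reaching a given leaf is a product of monomials (for the answers $1$) and of factors $1-\text{monomial}$ (for the answers $0$). If the path has $a$ zero-answers, the product expands into at most $2^a$ monomials. And $\sum_{\text{leaves}}2^a\le3^D$ by induction on $D$: the subtree under answer $1$ contributes at most $3^{D-1}$, and the one under answer $0$ at most $2\cdot3^{D-1}$. Since $f$ is the sum over the leaves of label times indicator, $r\le3^D$. The polynomial relation with $D^{cc}$ also uses $\log_2\operatorname{rank}F\le D^{cc}(f)$ from Fact 1.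

It remains to prove Theorem A.

## 5. Crossing off monomials: single elements give long chains, whole blocks are too rare

From now on $f:\{0,1\}^n\to\mathbb R$ is nonconstant, and
$$q=2b\ge2,\qquad L=\lceil\log_2\ell\rceil\ge0 .$$

**What the tree remembers.** A positive answer "$Y\subseteq z$" is remembered as a set $X$ known to lie in $z$. A negative answer is remembered as a nonempty set $W$ known not to lie in $z$. So a state consists of $X$ and $\mathcal W=\{W_1,\dots,W_k\}$, and the input satisfies
$$X\subseteq z\in\mathcal D,\qquad \mathcal D=\{z:\ W_i\not\subseteq z\text{ for all }i\}.$$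
The set $\mathcal D$ is a down-set. Monomials that cannot become active inside $\mathcal D$ are irrelevant. So for $Y\in\mathcal D$ we put, with $c_Y$ from (3),
$$P(Y)=\{T\ne\emptyset:\ c_Y(T)\neq0,\ Y\cup T\in\mathcal D\},\qquad N(Y)=|P(Y)| .$$
For example, for SEL with $\mathcal W=\emptyset$ we have $P(\emptyset)=\{\{w_0\},\{x,w_0\},\{x,w_1\}\}$; once $\mathcal W=\{\{x\}\}$, only $\{w_0\}$ is left.

**Fact 4.** If $N(Y)=0$, then $f(z)=f(Y)$ for all $z\in\mathcal D$ with $z\supseteq Y$.

*Proof.* We have $f(z)=\sum_{T\subseteq z\setminus Y}c_Y(T)$. Each $T\subseteq z\setminus Y$ has $Y\cup T\subseteq z\in\mathcal D$, so $Y\cup T\in\mathcal D$. If also $T\ne\emptyset$, then $c_Y(T)=0$ because $P(Y)=\emptyset$. What remains is $c_Y(\emptyset)=f(Y)$. $\square$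

**Fact 5.** If $Y\subseteq Y'\in\mathcal D$, then $N(Y')\le N(Y)$.

*Proof.* Note $Y\in\mathcal D$. Let $T'\in P(Y')$. By (3), $c_{Y'}(T')=\sum_{T:\,T\setminus Y'=T'}c_Y(T)$, so some $T$ has $T\setminus Y'=T'$ and $c_Y(T)\ne0$. Then $T\neq\emptyset$ and $Y\cup T\subseteq Y'\cup T'\in\mathcal D$, so $T\in P(Y)$. Since $T'=T\setminus Y'$ is determined by $T$, different $T'$ come from different $T$. $\square$

So $N(X)$ starts at no more than $r$, never grows, and when it is $0$ we can answer. We want to drive it down quickly.

**A first attempt, with single elements.** Suppose that in every state with $N(X)\ge1$ some element $i\notin X$ belongs to a $\delta$-fraction of the sets in $P(X)$. (With $\delta=\delta_k$ below this is true: take any $i\in Q$ in the Main Lemma.) Query $z_i$. If the answer is $0$, add $\{i\}$ to $\mathcal W$, and a $\delta$-fraction of the monomials is crossed off. If the answer is $1$, then $X$ grows but $N(X)$ need not shrink, and we might hear many $1$'s in a row. The remedy is the binary search of Test 3. Pretend that all answers are $1$, choose $i_0,i_1,i_2,\dots$ one after the other, and stop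 the chain
$$Y_0=X,\quad Y_1=Y_0\cup\{i_0\},\quad Y_2=Y_1\cup\{i_1\},\ \dots$$
when $N(Y_j)$ has dropped to half. Then find by binary search the last $Y_j$ that lies in $z$. Either we reached the end and $N$ has halved, or we know the first $0$ on the way.

The point at which this stops working is the length of the chain. It can be $n$, and then the binary search costs $\log n$. This really happens: for a single AND of all $n$ variables, $N(Y)=1$ for every $Y\ne[n]$. So the chain runs through all $n$ elements, and the tree spends $\lceil\log_2(n+1)\rceil$ queries on a function for which one query is enough.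

**A second attempt, with whole blocks.** For the single AND one should of course add the whole set at once. More generally, let us add to $Y$ a whole *block*, a minimal set that changes the value of $f$ at $Y$. We will see (Lemma 1) that a block has the form $S\setminus Y$ with $S\in\mathrm{supp}$. So each step of the chain uses up one of the $r$ members of $\mathrm{supp}$ for good, and the chain has at most $r$ links, with binary search cost about $\ell$. But now a negative answer may be worthless, since no block need be contained in a sizable fraction of the monomials.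

Take $\mathrm{ADDR}_t$ at $Y=\emptyset$. Writing $x_A$ for $\{x_i:i\in A\}$, the blocks are exactly the $2^t$ sets $\beta_A=x_A\cup\{w_A\}$: a set changes the value $0$ at $\emptyset$ iff it contains $w_A$ for $A$ its own set of addresses, and dropping address elements from $\beta_A$ gives $x_{A''}\cup\{w_A\}$ with $A''\ne A$, of value $0$. The monomials are $\{w_A\}\cup x_{A'}$ with $A\subseteq A'$, so $\beta_A$ is contained in exactly $2^{t-|A|}$ of the $3^t$ monomials. That is at most a $(2/3)^t$-fraction, while $\ell=t\log_23$ and $b<4(t+1)$ by (1) and Fact 2. In this example a good set to add is $\{x_1\}$, which lies in $\frac23$ of the monomials: each index $i$ is in $A'\setminus A$, in $A$, or in neither, and two of the three possibilities put $x_i$ in the monomial.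

**What to look for.** Single elements are frequent, but there are too many of them; blocks are few, but may be too rare. We want *pieces* of blocks that are frequent and still have a short name. In $\mathrm{ADDR}_t$ the good piece is $\{x_1\}=\{x_1,w_\emptyset\}\setminus\{w_\emptyset\}$, a member of $\mathrm{supp}$ minus a member of $\mathrm{supp}$. This is the pattern. We shall prove the following.

**Main Lemma.** Let $Y\in\mathcal D$ with $P(Y)\ne\emptyset$, and let $\mu$ be any distribution on $P(Y)$. There are $U\in\mathrm{supp}\cup\mathcal W$ and $S_1,\dots,S_m\in\mathrm{supp}$, $m\le Lq$, such that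
$$Q=U\setminus(Y\cup S_1\cup\dots\cup S_m)\neq\emptyset,\qquad \mu\{T:T\supseteq Q\}\ge\delta_k:=\min\Big(\frac1{8q^2},\ \frac1{2q\sqrt k}\Big),$$
with $\delta_0=1/(8q^2)$.

Neither the number of names $(U;S_1,\dots,S_m)$ nor $\delta_k$ involves $n$. The proof has two mechanisms. First, draw $q$ random blocks and look at the set $u$ of elements covered at least twice. If $u$ were harmless, removing it from the blocks would make them disjoint, and there would be too many disjoint blocks; so $u$ often contains a *new* block. Second, if a set $\Theta$ is covered twice with probability $p$, then a piece of $\Theta$ is covered by a single sample with probability about $\sqrt p$. Going from blocks to new blocks $L\approx\log_2\ell$ times and then walking back, we turn the trivial probability $1/r\geq 2^{-\ell}$ into $2^{-\ell/2^L}\ge\frac12$, up to the factor that each step costs.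

## 6. Twice-covered sets contain new blocks

We define blocks in a way that also sees the boundary of $\mathcal D$, so that all base points we meet stay in $\mathcal D$. Fix $\mathcal W$ and $\mathcal D$.

**Definition (blocks, inert sets).** Let $z\in\mathcal D$. A nonempty $\beta\subseteq[n]\setminus z$ is *$z$-sensitive* if $z\cup\beta\notin\mathcal D$ or $f(z\cup\beta)\neq f(z)$. A *$z$-block* is an inclusion-minimal $z$-sensitive set. It is *outer* if $z\cup\beta\notin\mathcal D$ and *inner* otherwise; in the inner case $f(z\cup\beta)\ne f(z)$. A set $u\subseteq[n]$ is *$z$-inert* if it contains no $z$-block.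

If $u$ is $z$-inert, then
$$z\cup u'\in\mathcal D\quad\text{and}\quad f(z\cup u')=f(z)\qquad\text{for all }u'\subseteq u. \tag{4}$$
Otherwise $u'\setminus z$ would be nonempty and $z$-sensitive, and would contain a minimal such set, a $z$-block.

For SEL at $z=\emptyset$ with $\mathcal W=\emptyset$, the blocks are $\{w_0\}$ and $\{x,w_1\}$, both inner. With $\mathcal W=\{\{x\}\}$ they are $\{x\}$, which is outer, and $\{w_0\}$, which is inner; $\{x,w_1\}$ is no longer minimal.

The next lemma gives blocks their short names.

**Lemma 1.** Every outer $z$-block equals $W_i\setminus z$ for some $i$. Every inner $z$-block equals $S\setminus z$ for some $S\in\mathrm{supp}$.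

*Proof.* Let $\beta$ be outer. Then $W_i\subseteq z\cup\beta$ for some $i$, so $W_i\setminus z\subseteq\beta$. This set is nonempty since $z\in\mathcal D$, and it is $z$-sensitive since $z\cup(W_i\setminus z)\supseteq W_i$. By minimality it equals $\beta$.

Let $\beta$ be inner. By minimality $f(z\cup\beta')=f(z)$ for all $\beta'\subsetneq\beta$. So, by (2) applied to $w\mapsto f(z\cup w)$,
$$c_z(\beta)=\sum_{\beta'\subseteq\beta}(-1)^{|\beta\setminus\beta'|}f(z\cup\beta')=f(z\cup\beta)-f(z)\neq0,$$
where we used $\sum_{\beta'\subseteq\beta}(-1)^{|\beta\setminus\beta'|}=0$. By (3), $c_z(\beta)=\sum_{S:S\setminus z=\beta}c(S)$, so some $S\in\mathrm{supp}$ has $S\setminus z=\beta$. $\square$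

The next lemma is where $b$ enters.

**Lemma 2.** Let $\beta_1,\dots,\beta_q$ be inner $z$-blocks (repetitions allowed), and let $u$ be the set of elements that lie in $\beta_j$ for at least two indices $j$. At most $b$ indices $j$ are such that $u$ is both $z$-inert and $(z\cup\beta_j)$-inert.

*Proof.* Note that $z\cup\beta_j\in\mathcal D$, as $\beta_j$ is inner. If $u$ is not $z$-inert, there are no such indices. Otherwise $f(z\cup u)=f(z)$ by (4). For each $j$ as in the statement put $\gamma_j=\beta_j\setminus u$. Using (4) at the base $z\cup\beta_j$,
$$f(z\cup u\cup\gamma_j)=f(z\cup\beta_j\cup u)=f(z\cup\beta_j)\ne f(z)=f(z\cup u).$$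
So $\gamma_j$ is nonempty. It is disjoint from $z\cup u$. For two such indices $i\ne j$, an element of $\gamma_i\cap\gamma_j$ would lie in two of the blocks, hence in $u$, which is impossible. So with $g=z\cup u$ the sets $\gamma_j$ witness that their number is at most $b$. $\square$

For SEL with $z=\emptyset$, $\mathcal W=\emptyset$, the blocks $\{w_0\},\{x,w_1\}$ have no element in common. So $u$ is empty even if we take two samples only, both indices are harmless, and indeed $b=2$. With $q=2b$ samples at least half of the indices are *not* harmless.

The next lemma turns this into a probability, for one fixed base point.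

**Lemma 3.** Let $\nu$ be a distribution on inner $z$-blocks, $\beta_1,\dots,\beta_q$ i.i.d. from $\nu$, and $u$ the set of elements lying in at least two of them. There is $z'$, equal to $z$ or to $z\cup\beta^*$ for some $\beta^*\in\mathrm{supp}\,\nu$, with $z'\in\mathcal D$ and $\Pr[u\text{ contains a }z'\text{-block}]\ge\frac14$.

*Proof.* By Lemma 2, always at least $q-b$ indices $j$ have the property that $u$ is not $z$-inert or not $(z\cup\beta_j)$-inert. By symmetry of the samples, this property holds for $j=1$ with probability at least $1-b/q=\frac12$. If $\Pr[u\text{ is not }z\text{-inert}]\ge\frac14$, take $z'=z$.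

Otherwise $\Pr[u\text{ is not }(z\cup\beta_1)\text{-inert}]\ge\frac14$, so some $\beta^*\in\mathrm{supp}\,\nu$ has
$$\Pr[u\text{ is not }(z\cup\beta^*)\text{-inert}\mid\beta_1=\beta^*]\ge\tfrac14 .$$
We must get rid of the conditioning. A $(z\cup\beta^*)$-block is disjoint from $\beta^*$. So, given $\beta_1=\beta^*$, each element of such a block inside $u$ is not in $\beta_1$, hence lies in at least two of $\beta_2,\dots,\beta_q$. In other words the block lies in $u^-$, the set of elements in at least two of $\beta_2,\dots,\beta_q$. As $u^-$ is independent of $\beta_1$, we get $\Pr[u^-\text{ is not }(z\cup\beta^*)\text{-inert}]\ge\frac14$ without conditioning. Since always $u\supseteq u^-$, the choice $z'=z\cup\beta^*$ works. It lies in $\mathcal D$ since $\beta^*$ is inner. $\square$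

## 7. A square-root gain for a piece of a twice-covered set

This section is pure probability, with no $f$. To see what to expect, take $q=2$. Then $u=\beta_1\cap\beta_2$, so $\Pr[u\supseteq\Theta]=\Pr[\beta\supseteq\Theta]^2$, and one sample contains $\Theta$ with probability $\sqrt p$. For larger $q$ the set $\Theta$ may be covered piecemeal by many samples, so we can only hope for a piece of $\Theta$ inside one sample. The piece must be $\Theta$ minus few samples, so that it keeps a short name.

**Lemma 4.** Let $\nu$ be a distribution on subsets of $[n]$, $\beta_1,\dots,\beta_q$ i.i.d. from $\nu$, and $u$ the set of elements lying in at least two of them. Let $\Theta\ne\emptyset$ with $p=\Pr[u\supseteq\Theta]>0$. Then there are $A_1,\dots,A_s\in\mathrm{supp}\,\nu$, $s\le q-2$, with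
$$\Theta'=\Theta\setminus(A_1\cup\dots\cup A_s)\ne\emptyset,\qquad\Pr_{\beta\sim\nu}[\beta\supseteq\Theta']\ge\frac{\sqrt{2p}}q .$$

*Proof.* Write $m(A)=\Pr[\beta\supseteq A]$. Call a nonempty set *admissible* if it is $\Theta$ minus the union of at most $q-2$ members of $\mathrm{supp}\,\nu$, and let $M$ be the maximum of $m$ over the admissible sets; $\Theta$ itself is one. We show $p\le q^2M^2/2$, by finding in the event $u\supseteq\Theta$ two independent events of probability $O(qM)$.

Put $\Theta_j=\Theta\setminus(\beta_1\cup\dots\cup\beta_j)$, so $\Theta_0=\Theta\neq\emptyset$. If $u\supseteq\Theta$, the samples cover $\Theta$, so $\tau=\min\{j:\Theta_j=\emptyset\}$ exists. Then $\emptyset\neq\Theta_{\tau-1}\subseteq\beta_\tau$. Moreover, each element of $\Theta_{\tau-1}$ avoids $\beta_1,\dots,\beta_{\tau-1}$ but lies in at least two of the samples. So it lies in one of the samples *after* $\beta_\tau$ as well: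
$$\Theta_{\tau-1}\subseteq\beta_\tau\qquad\text{and}\qquad\Theta_{\tau-1}\subseteq\bigcup_{j>\tau}\beta_j .$$
In particular $\tau\le q-1$.

Fix a value $\tau\in\{1,\dots,q-1\}$ and condition on $\beta_1,\dots,\beta_{\tau-1}$ with $\Theta_{\tau-1}\ne\emptyset$. The two displayed events are now independent. The set $\Theta_{\tau-1}$ is admissible, as at most $q-2$ sets were removed, so the first event has probability at most $M$. For the second, let $\beta_{\tau+1},\beta_{\tau+2},\dots$ arrive in order, and let $j$ be the index at which $\Theta_{\tau-1}$ becomes covered. Just before, the remainder is nonempty and equals $\Theta$ minus the $(\tau-1)+(j-\tau-1)=j-2\le q-2$ sets $\beta_1,\dots,\beta_{\tau-1},\beta_{\tau+1},\dots,\beta_{j-1}$. It is admissible and independent of $\beta_j$, and $\beta_j$ contains it. For each $j$ this has probability at most $M$, so by the union bound the second event has probability at most $(q-\tau)M$. Summing over $\tau$,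
$$p\le\sum_{\tau=1}^{q-1}(q-\tau)M^2=\frac{q(q-1)}2M^2\le\frac{q^2M^2}2 ,$$
so $M\ge\sqrt{2p}/q$. $\square$

## 8. Proof of the Main Lemma: forward to new blocks, back by square roots

Let $Y\in\mathcal D$, $P(Y)\ne\emptyset$, and $\mu$ a distribution on $P(Y)$.

**Step 1: starting distribution.** *We replace each monomial by a block inside it.* Let $T\in P(Y)$. Since $T\ne\emptyset$ and $c_Y(T)\neq0$, the map $w\mapsto f(Y\cup w)$ is not constant on the subsets of $T$. So some nonempty $w\subseteq T$ has $f(Y\cup w)\ne f(Y)$ and is $Y$-sensitive; it contains a $Y$-block. That block is inner, since everything of the form $Y\cup w'$ with $w'\subseteq T$ lies below $Y\cup T\in\mathcal D$. Fix one such block $\beta(T)\subseteq T$ for each $T$. Let $z_0=Y$, and let $\nu_0$ be the law of $\beta(T)$ for $T\sim\mu$.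

**Step 2: forward.** *We generate new blocks from twice-covered sets, at most $L$ times.* Suppose $a<L$ and we have $z_a\in\mathcal D$ and a distribution $\nu_a$ on inner $z_a$-blocks. Draw $\beta_1,\dots,\beta_q$ i.i.d. from $\nu_a$, form $u$, and take $z'$ from Lemma 3. With probability at least $\frac14$, $u$ contains a $z'$-block. So $u$ contains an outer $z'$-block with probability at least $\frac18$, or it contains an inner one with probability at least $\frac18$.

*Outer case.* If an outer block occurs with probability at least $\frac18$, stop, with $e=a+1$ and $z_e=z'$. By Lemma 1 there are at most $k$ outer $z'$-blocks, so some nonempty $\Theta_e=W_i\setminus z_e$ has $\Pr[u\supseteq\Theta_e]\ge\frac1{8k}$. Put $m_e=\frac1k$. (Here $k\ge1$.)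

*Inner case.* Otherwise put $z_{a+1}=z'$. Whenever $u$ contains an inner $z'$-block, choose one by a fixed rule, and let $\nu_{a+1}$ be the law of the chosen block, conditioned on its existence. Since $u$ contains the chosen block, for every set $\Theta$
$$\Pr[u\supseteq\Theta]\ge\tfrac18\Pr_{\beta\sim\nu_{a+1}}[\beta\supseteq\Theta]. \tag{5}$$

If we never stop early, put $e=L$. By Lemma 1, $\nu_L$ has at most $r$ atoms; let $\Theta_e$ be an atom with $\nu_L(\Theta_e)\ge\frac1r$, and put $m_e=\frac1r\ge2^{-\ell}$. Then $\Pr_{\nu_L}[\beta\supseteq\Theta_e]\ge m_e$.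

**Step 3: backward.** *We walk back from stage $e$ to stage $0$, keeping at each stage a frequent piece.* We claim that there are nonempty sets $\Theta_{e-1},\dots,\Theta_0$ such that, for $a=e-1,\dots,0$, the set $\Theta_a$ is $\Theta_{a+1}$ minus at most $q-2$ members of $\mathrm{supp}\,\nu_a$, and
$$\Pr_{\beta\sim\nu_a}[\beta\supseteq\Theta_a]\ge m_a:=\frac{\sqrt{m_{a+1}}}{2q}. \tag{6}$$
Let $u$ be formed from $q$ samples of $\nu_a$. Then $\Pr[u\supseteq\Theta_{a+1}]\ge m_{a+1}/8$. If $a+1=e$ after an outer stop, this is how $\Theta_e$ was chosen. In all other cases it is (5) combined with the bound $\Pr_{\nu_{a+1}}[\beta\supseteq\Theta_{a+1}]\ge m_{a+1}$, which we have from (6) or, for $a+1=e=L$ without stopping, from the end of Step 2. Now Lemma 4 with $p\ge m_{a+1}/8$ gives $\Theta_a$ with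
$$\Pr_{\nu_a}[\beta\supseteq\Theta_a]\ge\frac{\sqrt{2m_{a+1}/8}}q=\frac{\sqrt{m_{a+1}}}{2q}=m_a .$$

**Step 4: the value of $m_0$.** *We solve the recursion (6).* Its fixed point is $m^*=\frac1{4q^2}$, and
$$\frac{m_a}{m^*}=2q\sqrt{m_{a+1}}=\Big(\frac{m_{a+1}}{m^*}\Big)^{1/2},\qquad\text{so}\qquad m_0=m^*\Big(\frac{m_e}{m^*}\Big)^{2^{-e}} .$$

* If $m_e\ge m^*$, then $m_0\ge m^*\ge\frac1{8q^2}$.
* If $m_e<m^*$ and $e=L$ without stopping, then, as $m^*\le1$ and $2^L\ge\ell$, $(m_e/m^*)^{2^{-L}}\ge m_e^{2^{-L}}\ge2^{-\ell/2^L}\ge\frac12$. So $m_0\ge\frac1{8q^2}$.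
* If $m_e=\frac1k<m^*$ after an outer stop, then $e\ge1$. The base $m_e/m^*$ is less than $1$ and the exponent $2^{-e}$ is at most $\frac12$, so $m_0\ge m^*(m_e/m^*)^{1/2}=\sqrt{m^*/k}=\frac1{2q\sqrt k}$.

In all cases $m_0\ge\delta_k$. (If $L=0$, then $e=0$, Step 3 is empty, and $m_0=\frac1r\ge\frac12$ because $r\leq 2^\ell=2$; this falls under the first case.) Put $Q=\Theta_0\ne\emptyset$. Since $\Pr_{\nu_0}[\beta\supseteq Q]\ge m_0$ and $\beta(T)\subseteq T$, we get $\mu\{T:T\supseteq Q\}\ge\delta_k$.

**Step 5: the name of $Q$.** *We check that $Q$ is $U$ minus $Y$ and at most $Lq$ members of $\mathrm{supp}$.* Each change of base from $z_a$ to $z_a\cup\beta^*$ adds an inner $z_a$-block, which is $S\setminus z_a$ with $S\in\mathrm{supp}$ by Lemma 1; so it amounts to adding $S$. Hence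
$$z_e=Y\cup R_1\cup\dots\cup R_h,\qquad R_i\in\mathrm{supp},\quad h\le e\le L .$$
By construction and Lemma 1, $\Theta_e=U\setminus z_e$ with $U\in\mathcal W$ after an outer stop and $U\in\mathrm{supp}$ otherwise. Each set removed on the way back at stage $a$ is an inner $z_a$-block, so it has the form $S\setminus z_a$ with $S\in\mathrm{supp}$, and $z_a\subseteq z_e$. As $\Theta_e$ is disjoint from $z_e$, removing $S\setminus z_a$ from a subset of $\Theta_e$ is the same as removing $S$. So $Q=U\setminus(Y\cup S_1\cup\dots\cup S_m)$, where the $S_i\in\mathrm{supp}$ are the $R_i$ and the sets removed, and $m\le L+L(q-2)\le Lq$. This proves the Main Lemma. $\square$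

**Remark (leaving out the outer case).** In the definition of a block, $\mathcal D$ can be dispensed with. Apply Lemmas 1–3 with the empty family in place of $\mathcal W$, but keep $P(Y)$ defined with the actual $\mathcal D$. Step 1 still gives a block inside each $T\in P(Y)$, because it needs only that $w\mapsto f(Y\cup w)$ is not constant on the subsets of $T$. There are no outer blocks, so Step 2 never stops early. The bases $z_a$ may leave the actual $\mathcal D$, but Steps 3–5 do not use that they stay there. One obtains the Main Lemma with $U\in\mathrm{supp}$ and with $\frac1{8q^2}\ge\delta_k$ as the lower bound. So the next section can be read with either version.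

## 9. The tree, its phases and its depth

We now build the ADT for Theorem A. Its state is $X$ and $\mathcal W=\{W_1,\dots,W_k\}$ with $X\subseteq z\in\mathcal D$ guaranteed; then $X\in\mathcal D$, because $\mathcal D$ is a down-set. Initially $X=\emptyset$ and $\mathcal W=\emptyset$, so $N(X)\le r$. If $N(X)=0$, output $f(X)$, which is correct by Fact 4. Otherwise run a *phase*, with $N:=N(X)\ge1$ and $\mathcal W$ fixed during the chain.

**Step 1: the chain (no queries).** *We prepare a list of sets $X=Y_0\subsetneq Y_1\subsetneq\dots\subsetneq Y_J$ to search in, and bound its length.* Let $Y_0=X$. While $Y_j\in\mathcal D$ and $N(Y_j)>N/2$, apply the Main Lemma to $Y_j$ with $\mu$ uniform on $P(Y_j)$, which is nonempty. Let $Q_j$ be the set obtained, and put $Y_{j+1}=Y_j\cup Q_j$. Since $Q_j$ is nonempty and disjoint from $Y_j$, the process ends. Let $J$ be the first index with $Y_J\notin\mathcal D$ or $N(Y_J)\le N/2$. As $N(Y_0)=N>N/2$, we have $J\ge1$.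

Suppose step $j$ uses the label $(U;S_1,\dots,S_m)$, and put $R=U\setminus(S_1\cup\dots\cup S_m)$. Then $Q_j=R\setminus Y_j$, and hence $R\subseteq Y_{j+1}$. If the same label were used at a later step $j'>j$, we would have $Q_{j'}=R\setminus Y_{j'}=\emptyset$, a contradiction. So no label is used twice in a phase. A label is a choice of $U$ among at most $r+k$ sets and of at most $Lq$ members of $\mathrm{supp}$. Filling $Lq$ slots, each with a member of $\mathrm{supp}$ or a blank, we see that
$$J\le\Lambda:=(r+k)(r+1)^{Lq}. \tag{7}$$
This is the place where $n$ has disappeared: the chain is as long as the list of names allows, whatever the number of variables.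

**Step 2: the queries.** *We find out how far up the chain the input goes.* We know $Y_0\subseteq z$, and the $Y_j$ increase. So binary search with queries "$Y_j\subseteq z$?" finds the largest $j^*\in\{0,\dots,J\}$ with $Y_{j^*}\subseteq z$, using $\lceil\log_2(J+1)\rceil$ queries.

*If $j^*=J$:* then $Y_J\subseteq z\in\mathcal D$, so $Y_J\in\mathcal D$, and the chain must have ended because $N(Y_J)\le N/2$. Set $X:=Y_J$. The count has at least halved.

*If $j^*<J$:* set $X:=Y_{j^*}$ and add $W_{k+1}:=Q_{j^*}$ to $\mathcal W$. This is valid, since $z\supseteq Y_{j^*}$ and $z\not\supseteq Y_{j^*}\cup Q_{j^*}$ give $z\not\supseteq Q_{j^*}$. A set $T\in P(Y_{j^*})$ is lost from the new $P(X)$ exactly if $X\cup T\supseteq Q_{j^*}$, and this means $T\supseteq Q_{j^*}$, because $Q_{j^*}\cap Y_{j^*}=\emptyset$. By the Main Lemma these make up at least a $\delta_k$-fraction. So the new count is at most $(1-\delta_k)N(Y_{j^*})\le(1-\delta_k)N$, by Fact 5.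

Since $\delta_k\le\frac12$, in both cases a phase that starts with $k$ forbidden sets multiplies $N$ by at most $1-\delta_k$.

**Step 3: the number of phases.** *We bound the number $K$ of phases executed on any input.* Each phase adds at most one set to $\mathcal W$, so $k\le K$ throughout, and $\delta_k\ge\delta_K$. Before the last phase, $K-1$ phases have been completed and still $N\ge1$, so $r(1-\delta_K)^{K-1}\ge1$. As $-\ln(1-\delta_K)\ge\delta_K$, this gives $(K-1)\delta_K\le\ln r\le\ell$, that is,
$$K\le1+\frac{\ell}{\delta_K}=1+\ell\max\big(8q^2,\ 2q\sqrt K\big).$$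
If the maximum is $8q^2$, then $K\le1+8\ell q^2\le9\ell q^2$. Otherwise $K\le1+2\ell q\sqrt K\le3\ell q\sqrt K$, so $K\le9\ell^2q^2$. In all cases
$$K\le9\ell^2q^2. \tag{8}$$
The argument applies to any number of phases executed so far, so the tree halts on every input.

**Step 4: the depth.** *We add up the queries.* In every phase $k\le9\ell^2q^2$ by (8). From $r+1\le2^{\ell+1}$ and $\Lambda+1\le(r+k+1)(r+1)^{Lq}\le(k+1)(r+1)^{Lq+1}$ we get
$$\lceil\log_2(J+1)\rceil\le1+\log_2(\Lambda+1)\le1+(\ell+1)(Lq+1)+\log_2(1+9\ell^2q^2).$$
Put $t=\ell q\ge2$. Since $L\le\log_2(2\ell)$ and $\log_2(2\ell)\ge1$, the middle term is at most $2\ell\cdot2q\log_2(2\ell)=4t\log_2(2\ell)$. For the last term, $\log_2(1+9t^2)\le\log_2(10)+2\log_2t\le\log_2(10)+2(t-1)\le3t$, using $\log_2t\le t-1$ for $t\ge2$. Finally $1\le t$. So a phase costs at most $8\,\ell q\log_2(2\ell)$ queries, and by (8) the depth of the tree is at most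
$$9\ell^2q^2\cdot8\,\ell q\log_2(2\ell)=72\,\ell^3q^3\log_2(2\ell)=576\,b^3\ell^3\log_2(2\ell).$$
This proves Theorem A, and with Section 4 also Theorems B and C. $\blacksquare$

For the form in which the conjecture was posed, let $d=D^{cc}(f)$. If $d\ge1$, then $\log_2(2d)\le d$, since $d$ is an integer, and Theorem B gives
$$D^{\wedge\text{-dt}}(f)\le C\,d^6\log_2(2d)\le C\,(d+1)^7 ,$$
with $C$ absolute; for $d=0$ the depth is $0$. So Conjecture 3.14 is true. By Theorem C the hypothesis can be weakened from small $D^{cc}(f)$ to small $\log\operatorname{rank}F$.
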